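\title{The degree of the graph of a linear group action does not bound the degrees of its equations}

\begin{abstract}
Let a reductive group $G$ act linearly on a vector space $V$ in characteristic zero, let $B\subset V\times V$ be the closure of the set of pairs $(v,gv)$, and let $\delta(B)$ be the degree of $B$ as a projective variety. It has been conjectured that for connected $G$ the ideal of $B$ is generated in degrees at most $\delta(B)$. We disprove this. For every $r\ge1$ we construct a representation of a group $GL_M\times(\text{torus})$ with $\delta(B)\le 2^{cr^7}$ whose ideal is not generated in degrees at most $2^{2^r}$. The construction realizes an arbitrary system of binomials as a specialization of the semi-invariants of one weight, and applies this to a version of the Mayr--Meyer binomials. For diagonalizable groups, in particular for tori, we prove the conjectured bound and show that it is sharp.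
\end{abstract}

\section{Introduction}

Let $k$ be an algebraically closed field of characteristic zero, $G$ a reductive linear algebraic group over $k$, and $\rho:G\to GL(V)$ a rational representation with $1\le n=\dim V<\infty$. Consider the morphism
\[
\psi:G\times V\to V\times V,\qquad \psi(g,v)=(v,gv),
\]
let $B\subset V\times V$ be the Zariski closure of its image, and let
\[
\mathfrak b\subset\mathcal O(V\times V)=k[x_1,\dots,x_n,y_1,\dots,y_n]
\]
be the ideal of all polynomials that vanish on $B$. Since $\lambda(v,gv)=(\lambda v,g\lambda v)$, the set $B$ is a cone and $\mathfrak b$ is homogeneous. So $B$ defines a projective variety $\mathbb P(B)\subset\mathbb P(V\times V)$, and we write $\delta(B)$ for its degree.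

The variety $B$ consists of the pairs of vectors that lie in one orbit, together with the limits of such pairs, and its ideal sees the invariant theory of the action. If $f$ is an invariant, then $f(x)-f(y)\in\mathfrak b$. If $f_1,f_2$ are multiplied by the same character under the action, then $f_1(x)f_2(y)-f_2(x)f_1(y)\in\mathfrak b$. One would like to bound the degrees of generators of $\mathfrak b$ by a number that is read off from the geometry of $B$. The following conjecture is posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Assume that $G$ is connected. Then $\mathfrak b$ is generated by homogeneous polynomials of degree at most $\delta(B)$.}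
\medskip

In \cite{source} the hypothesis reads ``If $B$ is connected (i.e., if $G$ is connected)''. We take it to mean that $G$ is connected; then $G\times V$ is irreducible, and so is $B$. The affine cone $B$ itself is always connected.

The simplest cases suggest a positive answer. For the trivial group, $B$ is the diagonal, $\delta(B)=1$, and $\mathfrak b$ is generated by the linear forms $y_i-x_i$. If $B$ is a hypersurface, then $\mathfrak b$ is generated by one polynomial, of degree exactly $\delta(B)$. For connected $G$ the set $B$ is always the common zero set of polynomials of degree at most $\delta(B)$ (Remark~\ref{rem:settheoretic}), so the conjecture asks only whether these polynomials also generate the ideal. They need not.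

\begin{theorem}\label{thm:counter}
There is a constant $c>0$ such that for every $r\ge1$ there are a connected reductive group $G$ and a finite-dimensional rational representation $V$ of $G$ with $\delta(B)\le2^{cr^7}$ for which $\mathfrak b$ is not generated by polynomials of degree at most $2^{2^r}$.
\end{theorem}

As soon as $2^r\ge cr^7$ this contradicts the conjecture. No polynomial in $\delta(B)$ can serve as a bound either, because $\delta(B)^a\le2^{acr^7}<2^{2^r}$ for fixed $a$ and large $r$. Even $\exp\exp\big((\log\delta(B))^{1/8}\big)$ is too small: it is at most $\exp\exp(c''r^{7/8})$ for a constant $c''$, and $\exp(c''r^{7/8})<2^r\log2$ for large $r$. The groups in Theorem~\ref{thm:counter} are products of $GL_M$ with a torus. For tori alone the conjecture holds, and connectedness is not needed.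

\begin{theorem}\label{thm:diag}
If $G$ is diagonalizable (for example a torus, that is, a connected commutative reductive group), then $\mathfrak b$ is generated by homogeneous polynomials of degree at most $\delta(B)$. For every $\delta\ge2$ the bound is attained by a representation of $G=k^*$ with $\delta(B)=\delta$.
\end{theorem}

Theorem~\ref{thm:diag} is proved in Section~\ref{sec:diag}: the degree is a volume, the ideal is generated by binomials, and a lattice walk with the pigeonhole principle compares the two. The proof of Theorem~\ref{thm:counter} plays off two growth rates against each other. The variety $B$ is parametrized by polynomials, so by the B\'ezout inequality its degree is at most singly exponential in the size of the representation (Section~\ref{sec:degree}). The ideal $\mathfrak b$, on the other hand, contains a copy of the module of relations among the semi-invariants of a given weight (Section~\ref{sec:syz}). Every system of binomials is a specialization of such semi-invariants, for a representation of polynomial size (Section~\ref{sec:group}), and there are short systems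 of binomials whose relations require doubly exponential degree (Section~\ref{sec:MM}). Section~\ref{sec:conclusion} puts these parts together.

\section{Degree, semi-invariants and syzygies}\label{sec:prelim}

\subsection*{Degree}
Let $X\subset\mathbb P^N$ be a closed subset whose irreducible components all have dimension $d$. Its \emph{degree} $\deg X$ is the number of points of $X\cap\Lambda$ for a general linear subspace $\Lambda$ of codimension $d$. Equivalently, the Hilbert polynomial of the homogeneous coordinate ring of $X$ has leading term $(\deg X)\,t^d/d!$. The degree is the sum of the degrees of the components, and it is unchanged by linear changes of coordinates. A general $\Lambda$ of codimension $d$ misses any given closed subset of dimension less than $d$.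

We use the \emph{B\'ezout inequality} \cite{heintz}, \cite[Ex.~8.4.6]{fulton}: if $X\subset\mathbb P^N$ is closed and irreducible and $H_1,\dots,H_s$ are hypersurfaces of degrees $L_1,\dots,L_s$, then $X\cap H_1\cap\dots\cap H_s$ has at most $(\deg X)L_1\cdots L_s$ irreducible components. In particular, the common zero set in $\mathbb A^E$ of $s$ polynomials of degree at most $L$, where $L\ge1$, has at most $L^s$ irreducible components: discard the zero polynomials, homogenize the others, and note that the components of the affine set are the affine parts of components of the projective one.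

\begin{remark}\label{rem:settheoretic}
An irreducible closed set $X\subsetneq\mathbb P^N$ is an intersection of hypersurfaces of degree at most $\deg X$. Indeed, let $d=\dim X$ and $p\notin X$. The union of the lines joining $p$ to points of $X$ is closed of dimension $d+1$, so it misses a general linear subspace $\Lambda$ of dimension $N-d-2$. The projection $\pi$ from $\Lambda$ to $\mathbb P^{d+1}$ is finite on $X$, so $\pi(X)$ is a hypersurface, and $\pi(p)\notin\pi(X)$ by the choice of $\Lambda$. A general line meets $\pi(X)$ in $\deg\pi(X)$ points, and its preimage in $X$ is a finite linear section of $X$, which has at most $\deg X$ points by the B\'ezout inequality. So the equation of $\pi(X)$ pulls back to a form of degree at most $\deg X$ that vanishes on $X$ and not at $p$.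
\end{remark}

\subsection*{Semi-invariants}
Let $\chi:G\to k^*$ be a character. A polynomial function $f$ on $V$ has \emph{weight} $\chi$ if $f(gv)=\chi(g)f(v)$ for all $g\in G$, $v\in V$. From the theory of reductive groups we need one fact: in characteristic zero, every finite-dimensional rational representation of a reductive group is a direct sum of irreducible ones.

\subsection*{Syzygies}
For elements $F_1,\dots,F_l$ of a polynomial ring $R$ let
\[
\mathrm{Syz}(F_1,\dots,F_l)=\Big\{A\in R^l:\ \sum_iA_iF_i=0\Big\}.
\]
The degree of a tuple $A$ is the maximum of the degrees of its entries. A submodule of $R^l$, or an ideal, is \emph{generated in degree $\le D$} if it is generated by elements of degree at most $D$. For a homogeneous ideal such generators can be replaced by their homogeneous components.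

\section{Diagonalizable groups}\label{sec:diag}

A linear algebraic group $G$ is \emph{diagonalizable} if it is isomorphic to a closed subgroup of a torus $(k^*)^N$. We recall the standard facts. Every rational representation of $G$ has a basis in which $G$ acts diagonally. The characters of $G$ form a finitely generated abelian group $\mathcal X$, written additively, and the functions $\chi^w$ $(w\in\mathcal X)$ that they define are a basis of $k[G]$. Every character of a closed subgroup of $(k^*)^N$ extends to $(k^*)^N$. If $\Gamma$ is the torsion subgroup of $\mathcal X$, then $G^0$ is a torus with character group $\mathcal X/\Gamma$, and $G/G^0$ has $|\Gamma|$ elements.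

Since $B$ depends only on $\rho(G)$, we replace $G$ by $\rho(G)$ and choose coordinates in which $G$ is a closed subgroup of the diagonal torus $(k^*)^n$, acting on the $i$-th coordinate by $\chi^{w_i}$. Then $w_1,\dots,w_n$ generate $\mathcal X$. Identify $\mathcal X/\Gamma$ with $\mathbb Z^d$ and write $\bar a$ for the image of $a\in\mathcal X$. The vectors $\bar w_1,\dots,\bar w_n$ generate $\mathbb Z^d$. Their \emph{zonotope} is the Minkowski sum of segments
\[
Z=\sum_{i=1}^n[0,\bar w_i]=\Big\{\sum_i\theta_i\bar w_i:\ 0\le\theta_i\le1\Big\}\subset\mathbb R^d .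
\]
For $d=0$, a point has volume $1$ and the empty determinant is $1$.

\subsection*{The degree is a volume}

\begin{proposition}\label{prop:vol}
All components of $B$ have the same dimension, and
\[
\delta(B)=|\Gamma|\cdot\mathrm{vol}(Z)=|\Gamma|\sum_{|I|=d}|\det\bar w_I| ,
\]
where $I$ runs over the $d$-element subsets of $\{1,\dots,n\}$ and $\bar w_I$ is the matrix with columns $\bar w_i$, $i\in I$.
\end{proposition}

\begin{proof}
We use three standard facts. First \cite[Thm.~4.16]{sturmfels}: let $\mathcal A\subset\mathbb Z^N$ be a finite family of vectors in an affine hyperplane that avoids the origin, and let $X_{\mathcal A}$ be the closure of the image of $(k^*)^N$ in projective space under $t\mapsto(t^a)_{a\in\mathcal A}$. If $\mathrm{conv}(\mathcal A)$ has dimension $D$, then $\deg X_{\mathcal A}=D!\,\mathrm{vol}(\mathrm{conv}\,\mathcal A)$, where the volume is scaled so that the lattice generated by the differences $a-a'$ has covolume $1$. Second, the zonotope volume formula: $\mathrm{vol}(\sum_i[0,v_i])=\sum_{|I|=d}|\det v_I|$ for $v_1,\dots,v_n\in\mathbb R^d$. Third, the Dirichlet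 integral over the simplex $\Delta=\{\lambda\in\mathbb R_{\ge0}^n:\sum\lambda_i=1\}$ with the measure $d\lambda=d\lambda_1\cdots d\lambda_{n-1}$:
\[
\int_\Delta\lambda_1^{a_1}\cdots\lambda_n^{a_n}\,d\lambda=\frac{a_1!\cdots a_n!}{(n-1+a_1+\dots+a_n)!}.
\]

Suppose first that $G=(k^*)^d$ is a torus. Then $B$ is the closure of the set of points $(x_i,\,t^{\bar w_i}x_i)_i$ with $(x,t)\in(k^*)^n\times(k^*)^d$. So $\mathbb P(B)=X_{\mathcal A}$ for the family of vectors $(\epsilon_i,0)$, $(\epsilon_i,\bar w_i)$ in $\mathbb Z^n\times\mathbb Z^d$, where $\epsilon_i$ is the standard basis. A convex combination with coefficients $\alpha_i,\beta_i$ is the point $(\lambda,z)$ with $\lambda_i=\alpha_i+\beta_i$ and $z=\sum\beta_i\bar w_i$, where $0\le\beta_i\le\lambda_i$. Hence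
\[
\mathrm{conv}(\mathcal A)=\Big\{(\lambda,z):\ \lambda\in\Delta,\ z\in\sum_i[0,\lambda_i\bar w_i]\Big\}.
\]
The differences include $(\epsilon_i-\epsilon_j,0)$ and $(0,\bar w_i)$, so they generate $\{\lambda\in\mathbb Z^n:\sum\lambda_i=0\}\times\mathbb Z^d$. Forgetting $\lambda_n$ maps this lattice onto $\mathbb Z^{n-1}\times\mathbb Z^d$, so $D=n-1+d$ and the correct measure is $d\lambda\,dz$. Integrating over $z$ first,
\[
\delta(B)=(n-1+d)!\sum_{|I|=d}|\det\bar w_I|\int_\Delta\prod_{i\in I}\lambda_i\,d\lambda=\sum_{|I|=d}|\det\bar w_I|=\mathrm{vol}(Z).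
\]

In general let $B^0$ be the variety attached to the torus $G^0$, whose weights are the $\bar w_i$. Then $B=\bigcup_g(1,g)B^0$, where $g$ runs over representatives of the $|\Gamma|$ cosets of $G^0$. The sets $(1,g)B^0$ are irreducible images of $B^0$ under linear automorphisms, so they have the dimension and degree of $B^0$. It remains to see that they are distinct, that is, $(1,g)B^0\ne B^0$ for $g\notin G^0$. Let $U\subset V\times V$ be the open set where all coordinates are nonzero. The set $\{(x,hx):h\in G^0\}\cap U$ is the preimage of the closed subgroup $G^0\subset(k^*)^n$ under $(x,y)\mapsto(y_i/x_i)_i$, so it is closed in $U$; it is also dense in $B^0$, so it equals $B^0\cap U$. If $(1,g)B^0=B^0$, then $(v,gv)\in B^0\cap U$ for $v=(1,\dots,1)$, so $gv=hv$ for some $h\in G^0$, and $g=h$.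
\end{proof}

\subsection*{The ideal is generated by primitive binomials}
Let $N=\{u\in\mathbb Z^n:\sum u_iw_i=0\text{ in }\mathcal X\}$ be the lattice of relations among the weights. Write $u=u^+-u^-$ with $u^+,u^-\ge0$ of disjoint support, $|u|=\sum|u_i|$, and
\[
h_u=x^{u^+}y^{u^-}-x^{u^-}y^{u^+},
\]
a homogeneous polynomial of degree $|u|$ if $u\ne0$. A nonzero $u\in N$ is \emph{primitive} if it cannot be written as $u=u'+u''$ with nonzero $u',u''\in N$ and $|u_i|=|u_i'|+|u_i''|$ for all $i$.

\begin{lemma}\label{lem:binomial}
The ideal $\mathfrak b$ is generated by the $h_u$ with $u\in N$ primitive.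
\end{lemma}

\begin{proof}
The ideal $\mathfrak b$ is the kernel of $\psi^*:k[x,y]\to k[x]\otimes k[G]$, and $\psi^*(x^ay^b)=x^{a+b}\otimes\chi^{\sum b_iw_i}$. Thus $\psi^*$ maps monomials to elements of a basis, and its kernel is spanned by the differences $x^ay^b-x^{a'}y^{b'}$ with $a+b=a'+b'$ and $\sum b_iw_i=\sum b_i'w_i$. For such a difference, $u=a-a'=b'-b$ lies in $N$, and the difference equals $x^{\min(a,a')}y^{\min(b,b')}h_u$, with coordinatewise minima. Conversely each $h_u$ with $u\in N$ is such a difference. So the $h_u$, $0\ne u\in N$, generate $\mathfrak b$.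

If $u=u'+u''$ as in the definition of primitivity, then $u_i'$ and $u_i''$ never have opposite signs, so $u^\pm=u'^\pm+u''^\pm$. Writing $h_{u'}=P-P'$ and $h_{u''}=Q-Q'$ as differences of monomials, we get $h_u=PQ-P'Q'=Ph_{u''}+Q'h_{u'}$. Since $|u'|,|u''|<|u|$, induction on $|u|$ finishes the proof.
\end{proof}

\begin{example}\label{ex:scalars}
Let $k^*$ act on $k^n$ by scalars, $n\ge2$. Then $Z=[0,n]$ and $\delta(B)=n$. The primitive vectors are $\epsilon_i-\epsilon_j$ $(i\neq j)$, so $\mathfrak b$ is generated by the minors $x_iy_j-x_jy_i$. Here the conjectured bound is far from the truth when $n$ is large.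
\end{example}

\subsection*{Primitive vectors are short}
Suppose, after changing signs, that $u\ge0$. The relation $\sum u_iw_i=0$ can be read as a closed walk in $\mathcal X$ with $|u|$ steps, of which $u_i$ are equal to $w_i$. The order of the steps is ours to choose. If the walk visits a point twice before the end, the steps between the two visits form a shorter relation, and $u$ is not primitive. So we want an order for which the walk stays in a set of at most $\delta(B)$ points. We obtain it by rounding the straight segment $t\mapsto\theta+tu$ in $\mathbb R^n$ down to $\mathbb Z^n$: the unrounded walk does not move at all, and the rounding error lies in $Z$.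

\begin{example}
Let $G=k^*$ have weights $(2,3)$, so $\delta(B)=5$ and $N=\mathbb Z\,(3,-2)$. Change signs to $w=(2,-3)$, $u=(3,2)$, $Z=[-3,2]$, and take $\theta=(\frac12,\frac14)$. The function $\lfloor3t+\frac12\rfloor$ jumps at $t=\frac16,\frac12,\frac56$ and $\lfloor2t+\frac14\rfloor$ jumps at $t=\frac38,\frac78$. The steps are therefore $+2,-3,+2,+2,-3$, and the walk is $0,2,-1,1,3,0$. It stays in $c-Z=[-\frac74,\frac{13}4]$, where $c=2\cdot\frac12-3\cdot\frac14=\frac14$, and this interval contains exactly $5=\mathrm{vol}(Z)$ integers. For an integer $c$ the interval $c-Z$ would contain six integers, so $\theta$ has to be chosen with some care.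
\end{example}

\begin{lemma}\label{lem:short}
If $u\in N$ is primitive, then $|u|\le|\Gamma|\cdot\mathrm{vol}(Z)$.
\end{lemma}

\begin{proof}
Replace $w_i$ by $-w_i$ and $u_i$ by $-u_i$ wherever $u_i<0$. This preserves $\mathcal X$, $\Gamma$, $|u|$ and primitivity, and it translates $Z$, because $[0,-\bar w_i]=[0,\bar w_i]-\bar w_i$. So we may assume $u\ge0$.

\emph{Choice of $\theta$.} For $c\in\mathbb R^d$ let $\nu(c)=\#(\mathbb Z^d\cap(c-Z))$. A lattice point $m$ lies in $c-Z$ exactly when $c\in m+Z$, so
\[
\int_{[0,1)^d}\nu(c)\,dc=\sum_{m\in\mathbb Z^d}\mathrm{vol}\big([0,1)^d\cap(m+Z)\big)=\sum_{m\in\mathbb Z^d}\mathrm{vol}\big(([0,1)^d-m)\cap Z\big)=\mathrm{vol}(Z).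
\]
A function cannot exceed its average almost everywhere, so $\Omega=\{c:\nu(c)\le\mathrm{vol}(Z)\}$ has positive measure. The linear map $\mathbb R^n\to\mathbb R^d$, $\theta\mapsto\sum\theta_i\bar w_i$, is surjective, so by Fubini's theorem the preimage of $\Omega$ has positive measure. Hence it is not covered by the countably many hyperplanes $\theta_i=m$ and $u_{i'}(m-\theta_i)=u_i(m'-\theta_{i'})$, where $m,m'\in\mathbb Z$, $i\ne i'$ and $u_i,u_{i'}>0$. Choose $\theta$ outside these hyperplanes with $c:=\sum\theta_i\bar w_i\in\Omega$.

\emph{The walk.} Let $\mu(t)=(\lfloor tu_i+\theta_i\rfloor)_i\in\mathbb Z^n$ for $0\le t\le1$. The $i$-th coordinate is nondecreasing and increases by $1$ exactly $u_i$ times. Two coordinates never jump at the same time: $tu_i+\theta_i=m$ and $tu_{i'}+\theta_{i'}=m'$ would put $\theta$ on an excluded hyperplane. So $\mu$ takes successive values $\mu^{(0)},\dots,\mu^{(\ell)}=\mu^{(0)}+u$ with $\ell=|u|$, and each is obtained from the previous one by adding a standard basis vector. Put $a_j=\sum_i\mu_i^{(j)}w_i\in\mathcal X$. If $\mu^{(j)}=\mu(t)$, then, with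 $\{\cdot\}$ the fractional part and $\sum u_i\bar w_i=0$,
\[
\bar a_j=\sum_i(tu_i+\theta_i)\bar w_i-\sum_i\{tu_i+\theta_i\}\bar w_i=c-\sum_i\{tu_i+\theta_i\}\bar w_i\in\mathbb Z^d\cap(c-Z).
\]
The fibers of $\mathcal X\to\mathbb Z^d$ have $|\Gamma|$ elements, so the $a_j$ take at most $|\Gamma|\,\nu(c)\le|\Gamma|\,\mathrm{vol}(Z)$ values. If $\ell$ were larger than this, then $a_j=a_{j'}$ for some $0\le j<j'\le\ell-1$. The vector $u'=\mu^{(j')}-\mu^{(j)}$ would lie in $N$ and satisfy $0\le u'\le u$ and $1\le|u'|=j'-j\le\ell-1$. Then $u=u'+(u-u')$ contradicts primitivity.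
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diag}]
By Lemmas~\ref{lem:binomial} and~\ref{lem:short} and Proposition~\ref{prop:vol}, $\mathfrak b$ is generated by binomials $h_u$ of degree $|u|\le\delta(B)$. For sharpness let $\delta\ge2$ and let $k^*$ act on $k^2$ with weights $(1,\delta-1)$. Then $Z=[0,\delta]$, so $\delta(B)=\delta$. Also $N=\mathbb Z\,(\delta-1,-1)$, whose primitive vectors are $\pm(\delta-1,-1)$. So $\mathfrak b$ is the principal ideal generated by $x_1^{\delta-1}y_2-y_1^{\delta-1}x_2$, and it contains no nonzero element of degree less than $\delta$.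
\end{proof}

\section{Syzygies of semi-invariants are visible in $\mathfrak b$}\label{sec:syz}

We turn to Theorem~\ref{thm:counter}, and we need a way to prove that $\mathfrak b$ is \emph{not} generated in low degree. Look again at Example~\ref{ex:scalars}. The coordinate functions $F_i=x_i$ all have the same weight, the tuple $A$ with $A_j=x_i$, $A_i=-x_j$ and other entries zero is a syzygy of them, and the minor $x_iy_j-x_jy_i$ equals $\sum_lA_l(x)F_l(y)$. Generators of $\mathfrak b$ of degree $2$ correspond to syzygies of degree $1$. The next lemma extends this to any weight.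

\begin{lemma}\label{lem:syz}
Let $G$ be reductive and suppose that $\rho(G)$ contains all scalars. Let $\chi$ be a character of $G$, let $d\ge1$, and let $F_1,\dots,F_l$ be a basis of the space of weight-$\chi$ elements of $k[V]_d$. If $\mathfrak b$ is generated in degree $\le D$, then $\mathrm{Syz}(F_1,\dots,F_l)\subset k[V]^l$ is generated in degree $\le D-1$.
\end{lemma}

\begin{proof}
For $A\in k[V]^l$ put $H_A(x,y)=\sum_iA_i(x)F_i(y)$. Since $H_A(x,gx)=\chi(g)\sum_iA_i(x)F_i(x)$, we have
\begin{equation}\label{eq:HA}
H_A\in\mathfrak b\iff A\in\mathrm{Syz}(F).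
\end{equation}

The set $B$ is stable under $(x,y)\mapsto(x,gy)$ for $g\in G$. In particular it is stable under scaling $y$ alone, and, being a cone, also under scaling $x$ alone. So $\mathfrak b$ is bihomogeneous and is generated by bihomogeneous elements $f_1,\dots,f_s$ of total degree at most $D$, which we take nonzero. A polynomial in $x$ alone that vanishes on $B$ vanishes at all points $(x,x)$, so it is zero. Hence $\deg_yf_j\ge1$ and $\deg_xf_j\le D-1$.

Let $A\in\mathrm{Syz}(F)$. Write $H_A$ as a combination of the $f_j$, expand the coefficients in monomials $y^\mu$, and keep the part of $y$-degree $d$: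
\begin{equation}\label{eq:expand}
H_A=\sum_{j,\mu}p_{j,\mu}(x)\,y^\mu f_j,\qquad|\mu|+\deg_yf_j=d .
\end{equation}
The terms $y^\mu f_j$ need not have the form $H_{A'}$; we project them onto that form. Let $G$ act on $k[x,y]$ by $(g\cdot H)(x,y)=H(x,g^{-1}y)$. Let $E\subset k[y]_d$ be the span of the $F_i(y)$, which is the sum of all submodules isomorphic to the one-dimensional module $\chi^{-1}$, and let $E'$ be the sum of all other irreducible submodules. By complete reducibility $k[y]_d=E\oplus E'$. Let $\pi$ be the $k[x]$-linear projection of $k[x]\otimes k[y]_d$ onto $k[x]\otimes E$ with kernel $k[x]\otimes E'$. It preserves the $x$-degree and fixes $H_A$. It also preserves $\mathfrak b$. Indeed, $\mathfrak b\cap(k[x]_a\otimes k[y]_d)$ is a finite-dimensional submodule, so it is a sum of irreducible submodules; by Schur's lemma each of these lies in $k[x]_a\otimes E$ or in $k[x]_a\otimes E'$, so $\pi$ fixes it or kills it.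

Therefore $\pi(y^\mu f_j)=H_{A^{j,\mu}}\in\mathfrak b$ for a tuple $A^{j,\mu}$ of degree at most $\deg_xf_j\le D-1$, and $A^{j,\mu}\in\mathrm{Syz}(F)$ by \eqref{eq:HA}. Applying $\pi$ to \eqref{eq:expand} gives $H_A=\sum p_{j,\mu}(x)H_{A^{j,\mu}}$. The $F_i(y)$ are linearly independent over $k$, hence over $k[x]$, and so $A=\sum p_{j,\mu}A^{j,\mu}$.
\end{proof}

\begin{remark}\label{rem:hyp}
The scalars give bihomogeneity, and the lemma fails without them: for the trivial group on $k^2$ one can take $D=1$, but $x_1,x_2$ have a nonzero syzygy and none of degree $0$. The $F_i$ must span the \emph{whole} weight space, because $\pi(y^\mu f_j)$ may involve any function of weight $\chi$. This is the main constraint on the construction below. Finally, the lemma gives little for diagonalizable groups. There the weight space has a basis of monomials $m_i$ of degree $d$, a multihomogeneous syzygy has entries $c_ix^\mu/m_i$ with $\sum c_i=0$, and so the syzygies are generated by those between two monomials, whose entries $\mathrm{lcm}(m_i,m_j)/m_i$ have degree at most $d$. To obtain complicated syzygies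 we need a group that is not diagonalizable.
\end{remark}

\section{A representation attached to a system of binomials}\label{sec:group}

Let $M\ge2$, $q\ge1$, and let $h_1,\dots,h_m\in k[t_1,\dots,t_M]$ be homogeneous of degree $q$ of the form
\[
h_j=t^{\alpha_j}-\varepsilon_jt^{\beta_j},\qquad\varepsilon_j\in\{0,1\},\qquad\alpha_j\ne\beta_j\ \text{ if }\varepsilon_j=1 .
\]
We want a group and a representation for which a full weight space, as in Lemma~\ref{lem:syz}, has syzygies at least as complicated as those of $h_1,\dots,h_m$.

Let $W=k^M$ and let $S^qW^*$ be the space of forms of degree $q$ on $W$. For $\Phi\in S^qW^*$ let $\hat\Phi$ be its \emph{polarization}, the symmetric $q$-linear form with $\hat\Phi(w,\dots,w)=\Phi(w)$; it exists and is unique in characteristic zero. For vectors $b_1,\dots,b_M$ and $|\alpha|=q$, let $\hat\Phi(b^\alpha)$ be the value of $\hat\Phi$ with $b_i$ inserted $\alpha_i$ times. Multilinear expansion gives, with $\alpha!=\prod\alpha_i!$,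
\begin{equation}\label{eq:polar}
\Phi\Big(\sum_iz_ib_i\Big)=\sum_{|\alpha|=q}\frac{q!}{\alpha!}\,\hat\Phi(b^\alpha)\,z^\alpha .
\end{equation}

\subsection*{The idea}
The value $\Phi(p)$ of a variable form $\Phi$ at a variable vector $p$ is a $GL(W)$-invariant, and it specializes to $h(t)$ for $\Phi=h$, $p=t$. A syzygy of the $h_j$ does not lift to a syzygy of the functions $\Phi_j(p)$, since the $\Phi_j$ are independent variables. It lifts only modulo equations which say that $\Phi_j$ has the shape of $h_j$. To write such equations invariantly we add a variable frame $b_1,\dots,b_M$: by \eqref{eq:polar}, the invariants $\hat\Phi_j(b^\alpha)$ are the coefficients of $\Phi_j$ in the frame, up to constant factors. There are now many invariants, and Lemma~\ref{lem:syz} requires a full weight space. So we let a torus rescale each vector and each form separately, which makes the relevant weight spaces one-dimensional, and we multiply each function that we want by a new variable, a \emph{tag}, whose weight is chosen to bring all wanted functions, and no others, to one common weight $\omega$. One difficulty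 remains. The condition that the coefficients of $t^{\alpha_j}$ and $t^{\beta_j}$ add up to zero is not preserved when the $b_i$ are rescaled separately. One more vector $b_*$, which plays the role of $(1,\dots,1)$, repairs this.

\begin{example}
Let $M=q=2$ and $h=t_1^2-t_2^2$. Here $\Phi(z_1b_1+z_2b_2)=\Phi(b_1)z_1^2+2\hat\Phi(b_1,b_2)z_1z_2+\Phi(b_2)z_2^2$. For vectors in general position write $b_*=\lambda_1b_1+\lambda_2b_2$ and $p=\lambda_1\xi_1b_1+\lambda_2\xi_2b_2$, so that $\xi$ is the coordinate vector of $p$ in the rescaled frame $\lambda_ib_i$, in which $b_*=(1,1)$. Modulo $\hat\Phi(b_1,b_2)$ we have $\Phi(b_*)\equiv\Phi(b_1)\lambda_1^2+\Phi(b_2)\lambda_2^2$, so modulo $\hat\Phi(b_1,b_2)$ and $\Phi(b_*)$,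
\[
\Phi(p)\equiv\Phi(b_1)\lambda_1^2\xi_1^2+\Phi(b_2)\lambda_2^2\xi_2^2\equiv\Phi(b_1)\lambda_1^2\,(\xi_1^2-\xi_2^2)=\Phi(b_1)\lambda_1^2\,h(\xi).
\]
The single equation $\Phi(b_*)=0$ fixes the ratio of two coefficients. It could not fix the ratios of three, and this is where we use that the $h_j$ have at most two terms.
\end{example}

\subsection*{The construction}
Let $K$ be the following set of indices $\kappa$, with functions $f_\kappa$ of vectors $b_1,\dots,b_M,b_*,p\in W$ and forms $\Phi_1,\dots,\Phi_m\in S^qW^*$:
\begin{itemize}
\item $\kappa=(j,\alpha)$ with $|\alpha|=q$, $\alpha\ne\alpha_j$, and $\alpha\ne\beta_j$ if $\varepsilon_j=1$:\quad $f_\kappa=\hat\Phi_j(b^\alpha)$;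
\item $\kappa=(j,*)$ for $\varepsilon_j=1$:\quad $f_\kappa=\Phi_j(b_*)$;
\item $\kappa=(j,p)$:\quad $f_\kappa=\Phi_j(p)$.
\end{itemize}
Indices of the first two kinds are called \emph{constraints}. Let $N=\binom{M+q-1}q=\dim S^qW^*$. Each $j$ contributes $(N-1)+1$ indices if $\varepsilon_j=0$ and $(N-2)+1+1$ if $\varepsilon_j=1$, so $|K|=mN$. For $\kappa\in K$ let $j(\kappa)$ be its first entry, and for each of the $M+2$ vectors $v$ let $\kappa(v)$ be the degree of $f_\kappa$ in $v$; thus $\sum_v\kappa(v)=q$.

Let $V=W^{M+2}\oplus(S^qW^*)^m\oplus k^K$ be the space of tuples $\big((v),(\Phi_j),(u_\kappa)\big)$, where $v$ runs over $b_1,\dots,b_M,b_*,p$ and the scalars $u_\kappa$ are the tags. Let $G=GL(W)\times T$, where $T$ is the torus with coordinates $\tau_v$ (one for each vector), $\sigma_1,\dots,\sigma_m$ and $\omega$. An element $(\gamma,\tau,\sigma,\omega)$ acts by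
\begin{equation}\label{eq:action}
v\mapsto\tau_v\,\gamma v,\qquad\Phi_j\mapsto\sigma_j\,\Phi_j\circ\gamma^{-1},\qquad u_\kappa\mapsto\omega\Big(\sigma_{j(\kappa)}\prod_v\tau_v^{\kappa(v)}\Big)^{-1}u_\kappa .
\end{equation}
The group $G$ is connected and reductive. The element with $\gamma=1$, all $\tau_v=\sigma_j=\zeta$ and $\omega=\zeta^{q+2}$ acts as the scalar $\zeta$. The function $f_\kappa$ is $GL(W)$-invariant and has weight $\sigma_{j(\kappa)}\prod_v\tau_v^{\kappa(v)}$, so
\[
F_\kappa=u_\kappa f_\kappa
\]
has weight $\omega$, and it is homogeneous of degree $q+2$.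

\begin{lemma}\label{lem:basis}
The functions $F_\kappa$, $\kappa\in K$, are a basis of the space of functions of weight $\omega$ in $k[V]$.
\end{lemma}

\begin{proof}
The polarization of $t_1^q$ is $(w_1,\dots,w_q)\mapsto\prod t_1(w_i)$. So $f_\kappa$, evaluated at $\Phi_{j(\kappa)}=t_1^q$, is the monomial $e_\kappa=\prod_vt_1(v)^{\kappa(v)}$. In particular $f_\kappa\ne0$, and since the $u_\kappa$ are distinct variables that do not occur in the $f_\kappa$, the $F_\kappa$ are linearly independent.

Let $F$ have weight $\omega$. Grade $k[V]$ by the degrees $a_v$ in $v$, $d_j$ in $\Phi_j$ and $n_\kappa$ in $u_\kappa$. The group preserves each summand of $V$, so we may assume that $F\neq0$ is multihomogeneous. By \eqref{eq:action}, $T$ multiplies $F$ by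
\[
\omega^{\sum_\kappa n_\kappa}\ \prod_v\tau_v^{\,a_v-\sum_\kappa n_\kappa\kappa(v)}\ \prod_j\sigma_j^{\,d_j-\sum_{j(\kappa)=j}n_\kappa}.
\]
This must equal $\omega$. So exactly one $n_\kappa$ is $1$ and the others vanish, $a_v=\kappa(v)$, and $d_j$ is $1$ for $j=j(\kappa)$ and $0$ otherwise. Thus $F=u_\kappa f'$, where $f'=f'((v),\Phi)$ is $GL(W)$-invariant, linear in $\Phi=\Phi_{j(\kappa)}$, and of degree $\kappa(v)$ in $v$.

For $\gamma=\mathrm{diag}(\gamma_1,\dots,\gamma_M)$ we have $t_1^q\circ\gamma^{-1}=\gamma_1^{-q}t_1^q$, so invariance gives $f'((\gamma v),t_1^q)=\gamma_1^qf'((v),t_1^q)$. Hence $f'((v),t_1^q)$ involves only the first coordinates of the vectors, and its degrees force it to be $ae_\kappa$ with $a\in k$. The function $f'-af_\kappa$ vanishes for $\Phi=t_1^q$. The nonzero linear forms are one $GL(W)$-orbit, so by invariance it vanishes whenever $\Phi$ is the $q$-th power of a linear form. These powers span $S^qW^*$: a linear functional $\varphi$ that kills $(\sum z_it_i)^q=\sum\frac{q!}{\alpha!}z^\alpha t^\alpha$ for all $z$ has $\varphi(t^\alpha)=0$ for all $\alpha$. By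 linearity in $\Phi$, $f'=af_\kappa$.
\end{proof}

\begin{proposition}\label{prop:transfer}
If the ideal $\mathfrak b$ for this $G$ and $V$ is generated in degree $\le D$, then $\mathrm{Syz}(h_1,\dots,h_m)\subset k[t_1,\dots,t_M]^m$ is generated in degree $\le D-1$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:syz} and~\ref{lem:basis}, $\mathrm{Syz}(F_\kappa:\kappa\in K)$ is generated by tuples $A^1,A^2,\dots$ of degree at most $D-1$. Let $\epsilon_1,\dots,\epsilon_M$ be the standard basis of $W$ and define
\[
\iota:\mathbb A^M\to V,\qquad t\mapsto\Big(b_i=\epsilon_i,\ b_*=\sum_i\epsilon_i,\ p=t,\ \Phi_j=h_j,\ u_\kappa=1\Big).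
\]
The coordinates of $\iota$ have degree at most $1$, so $\iota^*$ does not raise degrees. We have $\iota^*F_{(j,p)}=h_j$. For a constraint $\kappa$ we have $\iota^*F_\kappa=0$: by \eqref{eq:polar}, $\iota^*f_{(j,\alpha)}$ is $\alpha!/q!$ times the coefficient of $t^\alpha$ in $h_j$, and $\iota^*f_{(j,*)}=h_j(1,\dots,1)=0$. Hence
\[
\Sigma:\mathrm{Syz}(F)\to\mathrm{Syz}(h),\qquad A\mapsto(\iota^*A_{(j,p)})_{j}
\]
is well defined, does not raise degrees, and satisfies $\Sigma(fA)=\iota^*f\cdot\Sigma(A)$. If $\Sigma$ is surjective, the tuples $\Sigma(A^i)$ generate $\mathrm{Syz}(h)$, and the proof is complete.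

To prove surjectivity we repeat the computation of the example. Let $\Delta=\det(b_1,\dots,b_M)$, let $\Delta_i(w)$ be this determinant with $b_i$ replaced by $w$, and let $\Delta^*=\Delta\prod_i\Delta_i(b_*)$. In the localization $R=k[V]_{\Delta^*}$ put
\[
\lambda_i=\frac{\Delta_i(b_*)}\Delta,\qquad\xi_i=\frac{\Delta_i(p)}{\Delta_i(b_*)} .
\]
By Cramer's rule, $b_*=\sum\lambda_ib_i$ and $p=\sum\lambda_i\xi_ib_i$. Let $\phi_j=\frac{q!}{\alpha_j!}\hat\Phi_j(b^{\alpha_j})$ and $\mu_j=\phi_j\lambda^{\alpha_j}$; if $\varepsilon_j=1$, let also $\phi_j'=\frac{q!}{\beta_j!}\hat\Phi_j(b^{\beta_j})$ and $\mu_j'=\phi_j'\lambda^{\beta_j}$. Let $\mathcal C\subset R$ be the ideal generated by the $f_\kappa$ with $\kappa$ a constraint. Apply \eqref{eq:polar} modulo $\mathcal C$. If $\varepsilon_j=0$, only the term $\alpha_j$ survives, and $\Phi_j(p)\equiv\mu_j\xi^{\alpha_j}$. If $\varepsilon_j=1$, then $\Phi_j(p)\equiv\mu_j\xi^{\alpha_j}+\mu_j'\xi^{\beta_j}$ and $\mu_j+\mu_j'\equiv\Phi_j(b_*)\equiv0$. In both cases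
\begin{equation}\label{eq:shape}
\Phi_j(p)\equiv\mu_j\,h_j(\xi)\pmod{\mathcal C}.
\end{equation}

Let $a\in\mathrm{Syz}(h)$. The factors $u_{(j,p)}$ and $\mu_j$ depend on $j$, so we complete them to a common multiple. With $U=\prod_\kappa u_\kappa$ put
\[
A^0_{(j,p)}=a_j(\xi)\cdot\frac U{u_{(j,p)}}\cdot\prod_{j'\ne j}\mu_{j'}\in R .
\]
By \eqref{eq:shape},
\[
\sum_jA^0_{(j,p)}F_{(j,p)}\in U\mu_1\cdots\mu_m\sum_ja_j(\xi)h_j(\xi)+U\mathcal C=U\mathcal C .
\]
So the left side equals $-\sum Ur_\kappa f_\kappa$, summed over the constraints, with $r_\kappa\in R$. This is why the constraints were tagged and placed among the $F_\kappa$: with $A^0_\kappa=r_\kappa U/u_\kappa$ we have $A^0_\kappa F_\kappa=Ur_\kappa f_\kappa$, and hence $\sum_{\kappa\in K}A^0_\kappa F_\kappa=0$. For large $\ell$ the tuple $A=(\Delta^*)^\ell A^0$ has polynomial entries and lies in $\mathrm{Syz}(F)$. We have $\iota^*\Delta=\iota^*\Delta_i(b_*)=1$ and $\iota^*\Delta_i(p)=t_i$, so $\iota^*$ extends to $R$ with $\iota^*\Delta^*=1$, $\iota^*\lambda_i=1$, $\iota^*\xi_i=t_i$. Also $\iota^*u_\kappa=1$, and $\iota^*\phi_j$ is the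 coefficient of $t^{\alpha_j}$ in $h_j$, which is $1$. Therefore $\iota^*A_{(j,p)}=a_j$ and $\Sigma(A)=a$.
\end{proof}

\section{An upper bound for the degree}\label{sec:degree}

\begin{lemma}\label{lem:param}
Let $B\subset\mathbb A^{N'}$ be a nonzero closed cone that is the closure of the image of a polynomial map $\Theta:\mathbb A^E\to\mathbb A^{N'}$ with coordinates of degree at most $L$, $L\ge1$. Then $\deg\mathbb P(B)\le L^E$.
\end{lemma}

\begin{proof}
The cone $B$ is irreducible of dimension $d\le E$. Let $\bar B$ be its closure in $\mathbb P^{N'}$. The homogeneous coordinate ring of $\bar B$ is $k[B][x_0]$, whose Hilbert function is the sequence of partial sums of the Hilbert function of $k[B]$. Summation turns the leading term $\delta t^{d-1}/(d-1)!$ into $\delta t^d/d!$, so $\deg\bar B=\deg\mathbb P(B)=:\delta$. The image of $\Theta$ contains a dense open subset $B'$ of $B$, and $\bar B\setminus B'$ is closed of dimension less than $d$. So a general affine subspace $\Lambda\subset\mathbb A^{N'}$ of codimension $d$ meets $B$ in exactly $\delta$ points, all in the image of $\Theta$. The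 set $\Theta^{-1}(\Lambda)$ is defined by $d$ polynomials of degree at most $L$, so it has at most $L^d$ irreducible components. It maps onto the finite set $B\cap\Lambda$, and each component maps to a single point. Hence $\delta\le L^d\le L^E$.
\end{proof}

\begin{proposition}\label{prop:degree}
For the representation of Section~\ref{sec:group}, $\delta(B)\le L^E$ with
\[
L=m+q+2+q(M+1)(M+2),\qquad E=M(M+2)+2mN+M^2+(M+2)+m+1 .
\]
\end{proposition}

\begin{proof}
The formulas \eqref{eq:action} have denominators, which we remove by a change of coordinates on $G$. Put $P=\gamma^{-1}$, $\tau_v=\tau_v'\det P$ and $\omega=\omega'\prod_j\sigma_j\prod_v\tau_v^q$. As $(P,\tau',\sigma,\omega')$ runs over all tuples with $\det P$, $\tau_v'$, $\sigma_j$, $\omega'$ nonzero, $(\gamma,\tau,\sigma,\omega)$ runs over $G$. Since $(\det P)P^{-1}$ is the adjugate $\mathrm{adj}(P)$, whose entries have degree $M-1$, the point $(x,gx)$ has the following coordinates as functions of $(x,P,\tau',\sigma,\omega')$: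
\begin{itemize}
\item those of $x$, of degree $1$;
\item those of $\tau_v'\,\mathrm{adj}(P)v$, of degree $M+1$;
\item those of $\sigma_j\,\Phi_j\circ P$, of degree $q+2$;
\item $\omega'\prod_{j\ne j(\kappa)}\sigma_j\prod_v(\tau_v'\det P)^{q-\kappa(v)}\,u_\kappa$, a polynomial because $\kappa(v)\le q$, of degree at most $m+2+q(M+2)(M+1)$.
\end{itemize}
They define a polynomial map $\Theta:\mathbb A^E\to V\times V$ with $E=\dim V+\dim G$ and coordinates of degree at most $L$. Here $\dim V=M(M+2)+mN+|K|$ with $|K|=mN$, and $\dim G=M^2+(M+2)+m+1$. On a dense open subset of $\mathbb A^E$ the map $\Theta$ has the same image as $\psi$, so the closure of its image is $B$. Lemma~\ref{lem:param} applies.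
\end{proof}

\section{Binomials with doubly exponential syzygies}\label{sec:MM}

This section gives a version of the Mayr--Meyer construction. A \emph{rule} is an unordered pair $\alpha\sim\beta$ of distinct nonconstant monomials. Given a set $R$ of rules, an $R$-\emph{step} replaces a monomial $\gamma\alpha$ by $\gamma\beta$ or $\gamma\beta$ by $\gamma\alpha$, where $\alpha\sim\beta$ is in $R$, and two monomials are $R$-\emph{congruent}, written $\equiv$, if a sequence of steps joins them.

Think of a monomial as the state of a machine. At level $r$ there are a start variable $S_r$, a finish variable $F_r$, four counters $Z_{r,i}$ whose exponents store numbers, and four selectors $C_{r,i}$. Started with selector $C_{r,i}$, the machine adds a number $e_r$ to the $i$-th counter and finishes. Rules are reversible, so the machine can also run from finish to start; it then subtracts $e_r$, and this is possible only if the counter holds at least $e_r$. Level $r+1$ uses level $r$ as a subroutine in two nested loops of length about $e_r$, which squares the number at the cost of a bounded number of new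 variables and rules.

\subsection*{The rules}
We define sets of variables $X_r$, sets of rules $R_r$ in these variables, and integers $e_r$.

\emph{Level $0$.} The ten variables are $S_0,F_0,C_{0,i},Z_{0,i}$ $(1\le i\le4)$, the four rules are $S_0C_{0,i}\sim F_0C_{0,i}Z_{0,i}^2$, and $e_0=2$.

\emph{Level $r+1$.} Write $s,f,c_i,z_i,e$ for $S_r,F_r,C_{r,i},Z_{r,i},e_r$. Add fourteen variables: $S,F,C_i,Z_i$, which are $S_{r+1},F_{r+1},C_{r+1,i},Z_{r+1,i}$, and $q_1,\dots,q_4$. Add to $R_r$ the ten \emph{new rules}
\[
\begin{array}{llll}
(1)&S\sim q_1sc_1,&(5)&q_3sc_3z_1\sim q_2sc_2z_4,\\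
(2)&q_1fc_1\sim q_2sc_2,&(6)&q_3sc_3\sim q_4fc_4,\\
(3_i)&q_2fz_2C_i\sim q_2fz_3C_iZ_i\quad(1\le i\le4),\qquad&(7)&q_4sc_4\sim F,\\
(4)&q_2fc_2\sim q_3fc_3,&&
\end{array}
\]
and put $e_{r+1}=e(e+1)$.

Thus $|X_r|=10+14r$, $|R_r|=4+10r$, every monomial in a rule has degree at most $5$, and $e_r\ge2^{2^r}$ because $e_{r+1}\ge e_r^2$. A passage $sc_l\leftrightarrow fc_lz_l^e$ through the lower levels is called a \emph{run}; Figure~\ref{fig:machine} shows how runs and new rules fit together.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=1.1]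
\node (S) at (0,1.6) {$S$};
\node (a1) at (1.8,1.6) {$q_1sc_1$}; \node (b1) at (1.8,0) {$q_1fc_1$};
\node (a2) at (4,1.6) {$q_2sc_2$};   \node (b2) at (4,0) {$q_2fc_2$};
\node (a3) at (6.2,1.6) {$q_3sc_3$}; \node (b3) at (6.2,0) {$q_3fc_3$};
\node (a4) at (8.4,1.6) {$q_4sc_4$}; \node (b4) at (8.4,0) {$q_4fc_4$};
\node (F) at (10.2,1.6) {$F$};
\draw[->] (S) -- node[above] {\small 1} (a1);
\draw[->,dashed] (a1) -- node[left] {\small $z_1^{e}$} (b1);
\draw[->] (b1) -- node[above left] {\small 2} (a2);
\draw[->,dashed] (a2) -- node[right] {\small $z_2^{e}$} (b2);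
\path (b2) edge[loop below] node {\small $3_i:\ z_2\to z_3Z_i$} (b2);
\draw[->] (b2) -- node[above] {\small 4} (b3);
\draw[->,dashed] (b3) -- node[left] {\small $z_3^{-e}$} (a3);
\draw[->] (a3) -- node[above] {\small $5:\ z_1\to z_4$} (a2);
\draw[->] (a3) -- node[above right] {\small 6} (b4);
\draw[->,dashed] (b4) -- node[right] {\small $z_4^{-e}$} (a4);
\draw[->] (a4) -- node[above] {\small 7} (F);
\end{tikzpicture}
\caption{The machine at level $r+1$ with selector $C_i$. Solid arrows are the new rules; dashed arrows are runs of the level-$r$ machine, labeled by the factor that they create or consume, with $e=e_r$. Arrows point along the path from $S$ to $F$, and every move can also be reversed. The square is traversed $e+1$ times, and each traversal raises the exponent of $Z_i$ by $e$.}\label{fig:machine}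
\end{figure}

\begin{example}
At level $1$ we have $e=2$, and a run is a single level-$0$ rule. Omitting the factor $C_i$ and writing $Z=Z_i$, the first round is
\begin{align*}
S&\to q_1sc_1\to q_1fc_1z_1^2\to q_2sc_2z_1^2\to q_2fc_2z_1^2z_2^2\to q_2fc_2z_1^2z_2z_3Z\\
&\to q_2fc_2z_1^2z_3^2Z^2\to q_3fc_3z_1^2z_3^2Z^2\to q_3sc_3z_1^2Z^2\to q_2sc_2z_1z_4Z^2 .
\end{align*}
The second round ends at $q_2sc_2z_4^2Z^4$, the third reaches $q_3sc_3z_4^2Z^6$, and then $q_4fc_4z_4^2Z^6\to q_4sc_4Z^6\to FZ^6$. A rule cannot test that a counter is empty, and this is why the counters come in pairs. Leaving the inner loop early leads to $q_3fc_3z_1^2z_2z_3Z$, where the run lacks $z_3^2$; leaving the outer loop early leads to $q_4fc_4z_1^2Z^2$, where the run lacks $z_4^2$. From both monomials one can only go back.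
\end{example}

The path from $S$ to $F$ is easy to find. The difficulty is that rules may be applied in any order and in both directions, so we must show that no other path produces a different output.

\begin{lemma}\label{lem:MM}
For all $r\ge0$ and $1\le i\le4$, with congruence under $R_r$:
\begin{itemize}
\item[(a)] $S_rC_{r,i}\equiv F_rC_{r,i}Z_{r,i}^{e_r}$.
\item[(b)] Let $x=S_rC_{r,i}\beta$ or $x=F_rC_{r,i}\beta$ with $\beta$ a monomial in $Z_{r,1},\dots,Z_{r,4}$. If $y\equiv x$, $y\neq x$, and $y$ is divisible by $S_r$ or $F_r$, then $\{x,y\}=\{S_rC_{r,i}\beta',\,F_rC_{r,i}Z_{r,i}^{e_r}\beta'\}$ for a monomial $\beta'$ in $Z_{r,1},\dots,Z_{r,4}$.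
\end{itemize}
\end{lemma}

\begin{proof}
For $r=0$, (a) is a rule. In (b), steps do not change the exponents of the selectors, so only the $i$-th rule can ever apply. It exchanges $S_0C_{0,i}\beta'$ and $F_0C_{0,i}Z_{0,i}^2\beta'$, and each of these admits only this one step.

Assume the lemma for $r$ and use the notation of level $r+1$. Fix $i$, an integer $n$ (possibly negative), and a monomial $\beta_0$ in the $Z_l$ with $l\ne i$. For $0\le k\le e$ put $\eta_k=z_1^{e-k}z_4^k$, and for $0\le j\le e$ put $\zeta_j=z_2^{e-j}z_3^j$. With $Z=Z_i$, define the expressions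
\[
\begin{array}{llll}
[S]&=SZ^n,&[3f;k,j]&=q_3fc_3\,\eta_k\zeta_jZ^{n+ke+j},\\
{}[1s]&=q_1sc_1Z^n,&[3s;k]&=q_3sc_3\,\eta_kZ^{n+(k+1)e},\\
{}[1f;k]&=q_1fc_1\,\eta_kZ^{n+ke},&[4f;k]&=q_4fc_4\,\eta_kZ^{n+(k+1)e},\\
{}[2s;k]&=q_2sc_2\,\eta_kZ^{n+ke},&[4s]&=q_4sc_4Z^{n+(e+1)e},\\
{}[2f;k,j]&=q_2fc_2\,\eta_k\zeta_jZ^{n+ke+j},\qquad&[F]&=FZ^{n+(e+1)e},
\end{array}
\]
each understood to be multiplied by $C_i\beta_0$. Let $\mathcal L$ be the set of those in which the exponent of $Z$ is nonnegative. Call a monomial a \emph{checkpoint} if it is divisible by one of $S,F,s,f$.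

\emph{Claim: every checkpoint that is $R_{r+1}$-congruent to an element of $\mathcal L$ lies in $\mathcal L$.} It suffices to consider a path that starts at $\mu\in\mathcal L$ and to show that the next checkpoint $\mu'$ on it lies in $\mathcal L$. Both sides of every new rule are checkpoints. So if the first step uses a new rule, its result is $\mu'$. Otherwise the first step is an $R_r$-step, and so are all steps up to $\mu'$, because new rules apply only at checkpoints. In this case the variables outside $X_r$ do not change. Moreover $\mu$ is not $[S]$ or $[F]$, since these contain no variable of $X_r$ and admit no $R_r$-step. So the $X_r$-part of $\mu$ is $sc_l\beta$ or $fc_l\beta$ with $\beta$ a monomial in the $z$'s, and the $X_r$-part of $\mu'$ is $R_r$-congruent to it and divisible by $s$ or $f$. By (b) for $r$, either $\mu'=\mu$ or $\mu'$ arises from $\mu$ by a run $sc_l\leftrightarrow fc_lz_l^e$.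

It remains to apply to the elements of $\mathcal L$ every new rule and every run, in both directions. The rules $(3_{i'})$ with $i'\ne i$ never apply, since $C_{i'}$ is absent. Each side of a new rule contains $S$, or $F$, or a product $q_ls$ or $q_lf$, and this determines the one type of element of $\mathcal L$ that the side can divide. The element with $q_l$ contains the selector $c_l$, so it admits only the run with index $l$. The table lists all moves; the last column is the exponent of $Z$.
\[
\begin{array}{lcll}
\text{rule }1&[S]\leftrightarrow[1s]&&n\\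
\text{rule }2&[1f;k]\leftrightarrow[2s;k]&&n+ke\\
\text{rule }3_i&[2f;k,j]\leftrightarrow[2f;k,j+1]&j<e&n+ke+j\leftrightarrow n+ke+j+1\\
\text{rule }4&[2f;k,j]\leftrightarrow[3f;k,j]&&n+ke+j\\
\text{rule }5&[3s;k]\leftrightarrow[2s;k+1]&k<e&n+(k+1)e\\
\text{rule }6&[3s;k]\leftrightarrow[4f;k]&&n+(k+1)e\\
\text{rule }7&[4s]\leftrightarrow[F]&&n+(e+1)e\\
\text{run }1&[1s]\leftrightarrow[1f;0]&&n\\
\text{run }2&[2s;k]\leftrightarrow[2f;k,0]&&n+ke\\
\text{run }3&[3s;k]\leftrightarrow[3f;k,e]&&n+(k+1)e\\
\text{run }4&[4s]\leftrightarrow[4f;e]&&n+(e+1)e
\end{array}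
\]
The table is complete for the following reasons. Rules $1,2,4,6,7$ do not touch the counters. Rule $(3_i)$ from left to right needs $z_2\mid\zeta_j$, so $j<e$, and turns $\zeta_j$ into $\zeta_{j+1}$; from right to left it needs $z_3\mid\zeta_j$, so $j\ge1$, and turns $\zeta_j$ into $\zeta_{j-1}$. Rule $5$ from left to right needs $z_1\mid\eta_k$, so $k<e$, and turns $\eta_k$ into $\eta_{k+1}$; from right to left it needs $z_4\mid\eta_k$, so $k\ge1$, and turns $\eta_k$ into $\eta_{k-1}$. A run from $s$ to $f$ creates $z_1^e=\eta_0$, $z_2^e=\zeta_0$, $z_3^e=\zeta_e$ or $z_4^e=\eta_e$. A run from $f$ to $s$ needs $z_l^e$ as a divisor, which forces $k=0$ in $[1f;k]$, $j=0$ in $[2f;k,j]$, $j=e$ in $[3f;k,j]$ and $k=e$ in $[4f;k]$. The result of a move is a monomial, so its exponent of $Z$ is nonnegative, and it lies in $\mathcal L$. This proves the claim.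

For (b) write $\beta=Z_i^a\beta_0$, and take $n=a$ if $x=SC_i\beta$ and $n=a-e_{r+1}$ if $x=FC_i\beta$. Then $x$ is $[S]$ or $[F]$. By the claim $y\in\mathcal L$, and the only possible elements of $\mathcal L$ divisible by $S$ or $F$ are $[S]$ and $[F]$. Since $y\ne x$, both lie in $\mathcal L$, so $n\ge0$, and $\beta'=Z_i^n\beta_0$ has the required property.

For (a) take $n=0$ and $\beta_0=1$, so that all exponents are nonnegative. All runs in the table exist by (a) for $r$. We have $[S]\to[1s]\to[1f;0]\to[2s;0]$. For each $k=0,\dots,e$,
\[
[2s;k]\to[2f;k,0]\to\dots\to[2f;k,e]\to[3f;k,e]\to[3s;k],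
\]
followed by $[3s;k]\to[2s;k+1]$ if $k<e$. Finally $[3s;e]\to[4f;e]\to[4s]\to[F]$, and $[F]=FC_iZ_i^{e(e+1)}$.
\end{proof}

We now pass from congruences to syzygies. Let $g_1,\dots,g_{m_0}\in k[X_r]$, $m_0=4+10r$, be the differences of the two sides of the rules in $R_r$, and let $J$ be the ideal that they generate. A syzygy of $S_r,F_r,g_1,\dots,g_{m_0}$ has first entries $A_S,A_F$ with $S_rA_S+F_rA_F\in J$, and every such pair extends to a syzygy. Adjoining $S_r$ and $F_r$ to the list thus singles out the congruences between monomials divisible by $S_r$ or $F_r$, which are those that Lemma~\ref{lem:MM} controls.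

\begin{proposition}\label{prop:MMsyz}
$\mathrm{Syz}(S_r,F_r,g_1,\dots,g_{m_0})$ is not generated in degree $\le e_r-1$.
\end{proposition}

\begin{proof}
Write $S,F,C,Z,e$ for $S_r,F_r,C_{r,1},Z_{r,1},e_r$. As a vector space, $J$ is spanned by the products $\gamma g_l$ with monomials $\gamma$, that is, by the differences of monomials related by one step. So congruent monomials differ by an element of $J$, and in every element of $J$ the coefficients of the monomials in any one congruence class add up to zero.

By Lemma~\ref{lem:MM}(a), $SC-FCZ^e\in J$, so there is a syzygy $A$ with $A_S=C$ and $A_F=-CZ^e$. Suppose $A=\sum p_jA^j$ with syzygies $A^j$ of degree at most $e-1$. Since $C=\sum p_jA_S^j$, some $A_S^j$ contains, with nonzero coefficient, a monomial $\nu$ that divides $C$; so $\nu\in\{1,C\}$. The polynomial $Q=SA_S^j+FA_F^j$ lies in $J$. It contains $S\nu$ with nonzero coefficient, because $F\nmid S\nu$ and so the second summand cannot cancel it. Hence $Q$ contains another monomial $y\equiv S\nu$, $y\ne S\nu$, and like every monomial of $Q$ it is divisible by $S$ or $F$. Multiplying by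 $C/\nu$ gives $yC/\nu\equiv SC$ and $yC/\nu\ne SC$. Lemma~\ref{lem:MM}(b) with $x=SC$ forces $\beta'=1$ and $yC/\nu=FCZ^e$, so $y=F\nu Z^e$. As $S\nmid y$, the monomial $y$ comes from $FA_F^j$, and $A_F^j$ contains $\nu Z^e$, of degree at least $e$. This is a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:conclusion}

Fix $r\ge1$. Let $G_1,\dots,G_m$ be the $m=6+10r$ polynomials $S_r,F_r,g_1,\dots,g_{m_0}$ of Proposition~\ref{prop:MMsyz}, in the variables $t=X_r$. Each is a monomial or a difference of two distinct monomials, of degree at most $5$. With a new variable $t_0$ let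
\[
h_j=t_0^5\,G_j(t/t_0).
\]
These are homogeneous of degree $q=5$ in $M=|X_r|+1=11+14r$ variables, and they have the form required in Section~\ref{sec:group}, since distinct monomials have distinct homogenizations. Let $G=GL_M\times T$ and $V$ be the group and representation constructed there.

\emph{Generators.} Suppose that $\mathfrak b$ is generated in degree $\le D$. By Proposition~\ref{prop:transfer}, $\mathrm{Syz}(h)$ is generated in degree $\le D-1$. Setting $t_0=1$ maps $\mathrm{Syz}(h)$ to $\mathrm{Syz}(G_1,\dots,G_m)$ and does not raise degrees. This map is surjective: if $\sum a_jG_j=0$, then for large $\ell$ the tuple $(t_0^\ell a_j(t/t_0))_j$ has polynomial entries, it is a syzygy of the $h_j$ because $\sum_jt_0^\ell a_j(t/t_0)h_j=t_0^{\ell+5}(\sum_ja_jG_j)(t/t_0)=0$, and it maps to $a$. So $\mathrm{Syz}(G_1,\dots,G_m)$ is generated in degree $\le D-1$. By Proposition~\ref{prop:MMsyz}, $D-1\ge e_r$, and hence $D\ge e_r+1>2^{2^r}$.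

\emph{Degree.} For $r\ge1$ we have $M\le25r$, $m\le16r$ and $N=\binom{M+4}5\le(29r)^5$. So the numbers in Proposition~\ref{prop:degree} satisfy $E\le c_1r^6$ and $L\le c_2r^2$ with absolute constants $c_1,c_2\geq1$. Since $r^2\le4^r$, we get $\log_2L\le(2+\log_2c_2)\,r$, and
\[
\log_2\delta(B)\le E\log_2L\le cr^7,\qquad c=c_1(2+\log_2c_2).
\]
The group $G$ is connected and reductive, so Theorem~\ref{thm:counter} is proved. \qed

\begin{thebibliography}{9}

\bibitem{source}
\emph{Constructive Invariant Theory},
\texttt{https://\allowbreak da54b6ee-8535-497a-8098-bc8e3f6f49a1.\allowbreak filesusr.com/\allowbreak ugd/\allowbreak 68dc5d\_\allowbreak dd607cddfa6f47b8845a4584e79b7c90.pdf}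

\bibitem{fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{heintz}
Heintz, Theoret.\ Comput.\ Sci.\ 24 (1983).

\bibitem{sturmfels}
Sturmfels, \emph{Gr\"obner Bases and Convex Polytopes}.

\end{thebibliography}
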